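# The bound $N(F,h)\ll s+h^{2/n}$ for Thue inequalities with $s+1$ nonzero coefficients

## 1. Binary forms, primitive solutions, discriminants, Mahler measures

**Definition (form, sparsity).** An integral binary form of degree $n$ is a homogeneous polynomial
$$F(x,y)=\sum_{i=0}^{s}a_ix^{d_i}y^{n-d_i},\qquad a_i\in\mathbb Z\setminus\{0\},\quad 0\le d_0<d_1<\dots<d_s\le n .$$
It has exactly $s+1$ nonzero coefficients. Throughout, $n\ge3$ and $F$ is irreducible over $\mathbb Q$. For example $x^3-2y^3$ has $n=3$, $s=1$, and is irreducible by Eisenstein at $2$.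

Irreducibility has immediate consequences. Neither $x$ nor $y$ divides $F$, so $d_0=0$, $d_s=n$, $|a_0|,|a_s|\ge1$ and $1\le s\le n$. The polynomial $f(X)=F(X,1)$ is irreducible of degree $n$, so it has $n$ distinct complex roots, none of them rational. In particular $|F(x,y)|\ge1$ at every nonzero integer point.

**Definition (solutions).** Let $h\ge1$ be an integer. A primitive solution of $|F(x,y)|\le h$ is an integer solution with $\gcd(x,y)=1$. Their number is $N(F,h)$, and $N^{\rm tot}(F,h)$ is the number of all integer pairs $(x,y)$ with $|F(x,y)|\le h$. For $F=x^3-2y^3$ and $h=8$, the points $\pm(1,0)$ and $\pm(1,1)$ are primitive solutions, with $|F|=1$. The points $\pm(2,0)$ and $\pm(2,2)$ have $|F|=8$; they count for $N^{\rm tot}$ but not for $N$.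

We put $H=h^{1/n}\ge1$. Solutions come in pairs $\pm(x,y)$ and we count pairs, which costs a factor $2$. Distinct primitive pairs have distinct directions.

**Definition (linear factors, discriminant).** Over $\mathbb C$ write $F=\prod_{j=1}^n\ell_j$ with linear forms $\ell_j$, regarded as row vectors acting on columns. The discriminant is $D=\prod_{i<j}\det(\ell_i,\ell_j)^2$. For $f=a\prod(X-\alpha_j)$ this is the usual $a^{2n-2}\prod_{i<j}(\alpha_i-\alpha_j)^2$. It is an integer, and it is nonzero because the roots are distinct, so $|D|\ge1$. For $x^3-2y^3$ one gets $D=-27\cdot 2^2=-108$. A substitution of determinant $\pm1$ does not change $|D|$.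

A real root of $F$ means a real root of $f$. The number of real roots is the number of real linear factors, so an invertible real substitution does not change it, as long as the new form is not divisible by $y$. The form $x^3-2y^3$ has one real root.

**Definition (Mahler measure).** For a polynomial $g=a\prod(X-\alpha_j)$ put $M(g)=|a|\prod\max(1,|\alpha_j|)$. For a form $\prod(\alpha_jx+\beta_jy)$ put $M=\prod\max(|\alpha_j|,|\beta_j|)$, so that $M(F)=M(f)$. For an algebraic number $\alpha$, $M(\alpha)$ is the Mahler measure of its primitive integral minimal polynomial. For $x^3-2y^3$ all roots have modulus $2^{1/3}$ and $M=2$. For our $F$ we have $M(F)\ge|a_s|\ge1$. If $\alpha$ is a root of $f$, then $f$ is a nonzero integer times the primitive minimal polynomial, so $M(\alpha)\le M(F)$.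

**Definition (the unit region).** $S(F,1)=\{(x,y)\in\mathbb R^2:|F(x,y)|\le1\}$. By homogeneity, $\{|F|\le h\}$ has area $h^{2/n}\,\mathrm{vol}(S(F,1))=H^2\,\mathrm{vol}(S(F,1))$. For $F=x^4+y^4$ (irreducible, since $X^4+1$ is a cyclotomic polynomial) the region lies in the square $|x|,|y|\le1$ and contains the unit disc, because $x^4+y^4\le(x^2+y^2)^2$. Hence its area is between $\pi$ and $4$. When $F$ has real roots, the region has infinite arms along the corresponding directions.

All constants $C,C_2,C_3,\dots$ are absolute and positive, $\ll$ has an absolute implied constant, and $A\asymp B$ means $A\ll B\ll A$. We use four elementary facts.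

- Descartes: a nonzero real polynomial with at most $k\ge1$ terms has at most $k-1$ positive and at most $k-1$ negative zeros. For instance $X^5-3X+1$ has at most two positive zeros. Consequently $f$ has at most $2s$ real zeros.
- For a polynomial of degree $n$ with coefficients $a_k$ and Mahler measure $M$,
$$|a_k|\le\binom nkM,\qquad M\le\sum_k|a_k|.\tag{1}$$
- For every real $t_0$, the mean of a logarithm over a real interval of length $\ell$ satisfies
$$\frac1\ell\int\log|t-t_0|\,dt\ \ge\ \log\frac\ell2-1,\tag{2}$$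
because the integral of $\log|t|$ over an interval of length $\ell$ is smallest on $[-\ell/2,\ell/2]$, where the mean is exactly $\log(\ell/2)-1$.
- Hadamard: $|\det(e,e')|\le1$ for complex row vectors of Hermitian norm $1$.

## 2. Asking for $N(F,h)\ll s\,h^{2/n}$

The area of $\{|F|\le h\}$ scales like $h^{2/n}$. The arms of the region follow the real roots, and by Descartes there are at most $2s$ of them. So it is natural to ask whether the number of primitive points is controlled by $s$ and $h^{2/n}$ alone, with no other trace of the coefficients.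

**Conjecture (Mueller and Schmidt).** Let $F$ be an irreducible integral binary form of degree $n\ge3$ with $s+1$ nonzero coefficients and let $h$ be a positive integer. Then $N(F,h)\ll s\,h^{2/n}$, with an absolute implied constant.

The problem is taken from "Polynomial Root Distribution And Its Impact On Solutions To". For comparison, Mahler showed that $N^{\rm tot}(F,h)=\mathrm{vol}(S(F,1))h^{2/n}+O_F(h^{1/(n-1)})$, where the error depends on $F$, and Schmidt showed that $N^{\rm tot}(F,h)\ll(ns)^{1/2}h^{2/n}(1+\log h^{2/n})$. We shall prove that the conjecture is true, in the following stronger form.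

**Theorem 1.** There is an absolute constant $C$ such that for every irreducible $F\in\mathbb Z[x,y]$ of degree $n\ge3$ with $s+1$ nonzero coefficients and every integer $h\ge1$,
$$N(F,h)\le C\,(s+h^{2/n}).\tag{3}$$
In particular $N(F,h)\le2C\,s\,h^{2/n}$. Moreover:

(a) $N^{\rm tot}(F,h)\ll s\,h^{1/n}+h^{2/n}$ with an absolute constant.

(b) For all $n\ge3$, $1\le s\le n$, $h\ge1$, the maxima of $N(F,h)$ and $N^{\rm tot}(F,h)$ over irreducible $F$ of degree $n$ with $s+1$ nonzero coefficients are $\asymp s+h^{2/n}$ and $\asymp s\,h^{1/n}+h^{2/n}$ respectively, with absolute constants.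

The proof quotes two theorems.

**Fact (Bean).** [M. A. Bean, Compositio Math. 92 (1994), 115–131] For a binary form of degree $n\ge3$ with $D\ne0$,
$$\mathrm{vol}(S(F,1))\,|D|^{1/(n(n-1))}\le3B(\tfrac13,\tfrac13)<16,$$
where $B(\cdot,\cdot)$ is the beta function. For our $F$ we have $|D|\ge1$, so $\mathrm{vol}(S(F,1))<16$.

**Fact (Thue–Siegel principle).** [E. Bombieri, W. M. Schmidt, *On Thue's equation*, Invent. Math. 88 (1987), 69–81] Let $\alpha$ be algebraic of degree $n\ge3$, $0<t<\sqrt{2/n}$, $\sqrt{2-nt^2}<\tau<t$, $\lambda=\frac2{t-\tau}<n$ and $A_1=\frac{t^2}{2-nt^2}\left(\log M(\alpha)+\frac n2\right)$. If $x/y$ and $x'/y'$ (in lowest terms) satisfy $|\alpha-\frac xy|<(4e^{A_1}\max(|x|,|y|))^{-\lambda}$ and the same inequality for $x'/y'$, then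
$$\log(4e^{A_1})+\log\max(|x'|,|y'|)\le\delta^{-1}\big(\log(4e^{A_1})+\log\max(|x|,|y|)\big),\qquad\delta=\frac{nt^2+\tau^2-2}{n-1}.$$

## 3. Definite binomials, and forms that realize $s$ and $h^{2/n}$

Take first $F=ax^n+by^n$ with $n$ even and $a,b\ge1$. Then $|F|\ge\max(|x|,|y|)^n$, so every solution lies in the square $\max(|x|,|y|)\le H$. Hence $N(F,h)\le(2H+1)^2\le9H^2$. There are no arms and no work to do. All the difficulty comes from real roots.

Next we force many solutions. For $n=s=3$ consider
$$2x(x-y)(x-2y)+y^3=2x^3-6x^2y+4xy^2+y^3 .$$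
It takes the value $1$ at $(0,1),(1,1),(2,1)$. This generalizes, and it gives the lower bounds in Theorem 1(b).

**Proposition 2.** Let $n\ge3$, $1\le s\le n$, $h\ge1$. There are irreducible forms $F_1,F_2$ of degree $n$ with $s+1$ nonzero coefficients such that
$$N(F_1,h)\ge2s,\qquad N^{\rm tot}(F_1,h)\ge2s\lfloor H\rfloor,\qquad N(F_2,h)\ge H^2/32 .$$

**Step 1 (a form with $2s$ small values).** Let $F_1=2x^{n-s+1}\prod_{i=1}^{s-1}(x-iy)+y^n$. The coefficients of $\prod_{i=1}^{s-1}(x-iy)$ alternate in sign and none vanishes, so the first summand has $s$ terms, of $y$-degree at most $s-1<n$. With $y^n$ there are $s+1$. The polynomial $F_1(1,y)$ is monic of degree $n$ in $y$, its other coefficients are even and its constant term is $2$. By Eisenstein it is irreducible, and so is $F_1$. Finally $F_1(i,1)=1$ for $0\le i\le s-1$; for $i=0$ this uses $n-s+1\ge1$. So the points $\pm(i,1)$ give $N(F_1,h)\ge2s$. The points $\pm d(i,1)$ with $1\le d\le H$ have $|F_1|=d^n\le h$, so $N^{\rm tot}(F_1,h)\ge2s\lfloor H\rfloor$.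

**Step 2 (a form whose region contains a large square).** Let $F_2=x^n+2\sum_{j=1}^{s-1}x^jy^{n-j}+2y^n$. It has $s+1$ nonzero coefficients and is irreducible by Eisenstein at $2$. Moreover $|F_2|\le(2s+1)\max(|x|,|y|)^n\le(2n+1)\max(|x|,|y|)^n$. The quantity $\frac1n\log(2n+1)$ decreases for $n\ge3$, so $(2n+1)^{1/n}\le7^{1/3}<2$. Hence every primitive point with $\max(|x|,|y|)\le H/2$ is a solution. If $H\ge2$, put $K=\lfloor H/2\rfloor\ge H/4$. Among the points with $1\le x,y\le K$ at most $\sum_p(K/p)^2$ are not primitive, and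
$$\sum_pp^{-2}\le\frac14+\sum_{m\ge3\text{ odd}}m^{-2}=\frac14+\frac{\pi^2}8-1<\frac12 .$$
So $N(F_2,h)\ge\frac12K^2\ge H^2/32$. If $H<2$, then $F_2(\pm1,0)=\pm1$ or $1$ has modulus $1\le h$, and $N(F_2,h)\ge2\ge H^2/2$. $\square$

## 4. Counting along arcs: closeness and repulsion in any coordinates

A direct approach is to view the solutions as lattice points in a region of area less than $16H^2$, to cut the region into $O(s)$ pieces, and to count in each piece. We carry this out in coordinates that are still free: $T\in SL_2(\mathbb R)$ is arbitrary in this section, and the first choice to keep in mind is $T=I$.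

**Step 1 (coordinates).** The purpose is to separate the size of $F$ from the directions of its linear factors. Put
$$e^{na}=\prod_j\|\ell_jT\|,\quad e_j=\frac{\ell_jT}{\|\ell_jT\|},\quad\Lambda=T^{-1}\mathbb Z^2,\quad G(z)=F(Tz),$$
with Hermitian norms. Then
$$|G(z)|=e^{na}\prod_j|e_j(z)|,\qquad\|e_j\|=1 .\tag{4}$$
Solutions correspond to primitive $z\in\Lambda$ with $|G(z)|\le h$. The lattice $\Lambda$ has covolume $1$, so $|\det(z,z')|\ge1$ for two distinct primitive pairs. For a solution write $r=|z|$ and $u=\log r$. Each $\|\ell_jT\|$ occurs in $n-1$ of the determinants, so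
$$1\le|D|=\prod_{i<j}|\det(\ell_iT,\ell_jT)|^2=e^{2n(n-1)a}\prod_{i<j}|\det(e_i,e_j)|^2 .\tag{5}$$
With Hadamard, $a\ge0$ for every $T$.

For a real unit column vector $\omega$ and $w,v\ge0$ we measure how many factors nearly vanish at $\omega$:
$$k_\omega(w)=\#\{j:|e_j(\omega)|\le e^{-w}\},\quad m_\omega=\frac{k_\omega}n,\quad\psi_\omega(v)=\int_0^vm_\omega(w)\,dw=\frac1n\sum_j\min\Big(v,\log\frac1{|e_j(\omega)|}\Big).\tag{6}$$

**Step 2 (cutting the circle of directions).** We want $O(s)$ arcs on which $|G|$ is monotone. Let $\omega_\varphi=(\cos\varphi,\sin\varphi)^T$, $\varphi\in\mathbb R/\pi\mathbb Z$, and $P(\varphi)=|G(\omega_\varphi)|$. If $T\omega_\varphi=(x,y)^T$ and $\theta=x/y$, then $1=|\omega_\varphi|=|y|\,|T^{-1}(\theta,1)^T|$. So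
$$P=|f(\theta)|\,q(\theta)^{-n/2},\qquad q(\theta)=|T^{-1}(\theta,1)^T|^2,$$
where $q$ is a positive definite quadratic polynomial and $\varphi\mapsto\theta$ is a diffeomorphism onto the projective line. At a finite $\theta$ with $f(\theta)\ne0$, a critical point of $P$ is a zero of $f'q-\frac n2fq'$. The exponents in this polynomial are among $d_i-1,d_i,d_i+1$, so it has at most $3(s+1)$ terms. It is not identically zero: otherwise $(f^2/q^n)'=0$ and $f^2=cq^n$, so that $f$ would have at most two distinct roots. By Descartes it has at most $2(3s+2)+1=6s+5$ real zeros, where the $+1$ allows for the zero $0$. We cut at these points, at the at most $2s$ real zeros of $f$, at $\theta=\infty$, and at the $8$ points $\varphi\in\frac\pi8\mathbb Z$. This gives at most $8s+14\le22s$ closed arcs $I$ of length $|I|\le\pi/8$, with $P$ strictly monotone on each.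

The endpoint $\varphi_I$ of $I$ with the smaller value of $P$ is called the center of $I$. Write $\omega_I=\omega_{\varphi_I}$, $m_I=m_{\omega_I}$, $\psi_I=\psi_{\omega_I}$ and $w_I=\log\frac1{|I|}>0$. Assign every solution to one arc containing its direction. The list of $I$ is the set of its solutions ordered by size, $u_1\le u_2\le\dots$.

**Step 3 (the mean of a logarithm on an arc).** This converts "$P$ is small on an arc" into information on the factors.

**Lemma 3.** Let $J\subset I$ be an arc of length $\ell>0$ with endpoint $\varphi_I$, let $\|e\|=1$ and $\delta=|e(\omega_I)|$. Then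
$$\frac1\ell\int_J\log|e(\omega_\varphi)|\,d\varphi\ge\log\max(\ell,\delta)-3 .\tag{7}$$

Proof. After a reflection, $e(\omega_{\varphi_I+t})=A\cos t+B_0\sin t$ with $0\le t\le\ell\le\pi/8$, $|A|=\delta$, $|A|^2+|B_0|^2=1$. If $\delta\ge2\ell$, the modulus is at least $\delta\cos\frac\pi8-\ell\ge0.92\delta-0.5\delta=0.42\delta$, and $\log0.42>-3$. If $\delta<2\ell\le\pi/4$, then $|B_0|\cos t\ge\sqrt{1-\pi^2/16}\,\cos\frac\pi8\ge0.57$. Define $t_0\in(-\frac\pi2,\frac\pi2)$ by $\tan t_0=-\operatorname{Re}(A/B_0)$. The modulus is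
$$|B_0|\cos t\,\big|\tan t+A/B_0\big|\ge0.57\,|\tan t-\tan t_0|\ge0.57\,|t-t_0|,$$
because $\tan'\ge1$. By (2) the mean of its logarithm is at least $\log0.57+\log(\ell/2)-1\ge\log\ell-2.26$. Since $\log\max(\ell,\delta)\le\log\ell+\log2$, this is at least $\log\max(\ell,\delta)-3$. $\square$

**Step 4 (the two inequalities).** Put
$$L=3+\log H\ge3,\qquad B=a+L .$$
For a solution $z_i$ in the list of $I$ let $J_i=\{\varphi\in I:P(\varphi)\le(H/r_i)^n\}$. By monotonicity it is an arc with endpoint $\varphi_I$. A solution $z_j$ with $j\ge i$ has $r_j^nP(\varphi_j)\le h=H^n$, so its direction lies in $J_i$. If $z_{i+1}$ exists put $v_i=\log\frac1{|J_i|}$.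

**Lemma 4.** If $z_{i+1}$ exists, then
$$u_i+u_{i+1}\ge v_i\ge w_I,\tag{8}$$
$$u_i\le L-a+\psi_I(v_i).\tag{9}$$
Both statements also hold for any sub-list of the list of $I$, with $z_{i+1}$ the next member of the sub-list. Moreover $u_i\ge0$ for $i\ge2$.

Proof. $1\le|\det(z_i,z_{i+1})|\le r_ir_{i+1}|J_i|$, which is the first part of (8) and shows $|J_i|>0$. The second part is $|J_i|\le|I|$. For (9), average $\frac1n\log P\le\log H-u_i$ over $J_i$. By (4) and (7) the mean of $\frac1n\log P$ is at least
$$a+\frac1n\sum_j\big(\log\max(e^{-v_i},|e_j(\omega_I)|)-3\big)=a-3-\psi_I(v_i).$$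
In these arguments only the size of $z_i$ and the fact that the next solution has direction in $J_i$ were used, so sub-lists are allowed. Finally $u_1+u_2\ge w_I>0$ and $u_2\ge u_1$ give $u_2\ge0$. $\square$

We call (8) repulsion: two lattice points in a thin arc cannot both be short. We call (9) closeness: a large solution forces a thin arc.

**Step 5 (counting by levels).** Let $\mathcal R(\varphi)=H\,P(\varphi)^{-1/n}$. A solution with direction $\varphi$ has $e^u\le\mathcal R(\varphi)$. In polar coordinates, and since $\det T=1$,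
$$\sum_I\int_I\mathcal R^2\,d\varphi=\int_0^\pi\mathcal R^2\,d\varphi=\mathrm{vol}\{|G|\le h\}=H^2\,\mathrm{vol}(S(F,1))<16H^2 .\tag{10}$$

**Lemma 5.** (Sector count) At most $1+r^2|J|$ primitive pairs have direction in an arc $J$ of length at most $\pi/8$ and size $|z|<r$. (Level count) For $Y\ge0$, the list of $I$ contains at most
$$Y+2+9\int_I\mathcal R^2\,d\varphi\tag{11}$$
solutions with $u<Y$.

Proof. Order the pairs by angle. Consecutive ones satisfy $1\le|\det|\le r^2\Delta\varphi$, and the $\Delta\varphi$ add up to at most $|J|$. For (11), set the first solution aside. For $i\ge2$ put $U=\lfloor u_i\rfloor$, an integer in $[0,Y]$. Solutions of level $U$ have direction in $\{\varphi\in I:\mathcal R\ge e^U\}$, an arc by monotonicity, and $|z|<e^{U+1}$. So there are at most $1+e^{2U+2}|\{\varphi\in I:\mathcal R\ge e^U\}|$ of them. Sum over the at most $Y+1$ levels and use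
$$e^2\sum_{U\ge0,\,e^U\le\mathcal R}e^{2U}\le\frac{e^2}{1-e^{-2}}\mathcal R^2\le9\mathcal R^2 .\qquad\square$$

**Where this stops.** By (10) and (11) the solutions with $u<Y$ number $\ll s(Y+1)+H^2$. The term $H^2$ is what we want, but each level costs $1$ on each arc, so we need a bound for the number of occupied levels. The only general bound for $\psi$ is $\psi_I(v)\le v$. With it, (9) gives $v_i\ge u_i+a-L$, and (8) then gives only $u_{i+1}\ge a-L$: no growth at all. If instead $\psi_I(v)\le cv+\text{const}$, then $u_{i+1}\ge v_i-u_i$ grows like $(\frac1c-1)u_i$. So the slope $c=\frac12$ is the threshold.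

In the coordinates $T=I$ the bound $\psi_I(v)\le v$ can be sharp over a long range. Take
$$F_k=(x+ky)^3-2y^3=x^3+3kx^2y+3k^2xy^2+(k^3-2)y^3,\qquad k\ge3 .$$
Its unit vectors $e_j$ are proportional to $(1,\,k-2^{1/3}\zeta^j)$ with $\zeta=e^{2\pi i/3}$. These vectors have norm at least $k-1.26\ge k/2$ before normalization, so $|\det(e_i,e_j)|\le2^{1/3}\sqrt3\cdot4k^{-2}\le9k^{-2}$. Let $\omega$ be the real unit vector killed by the real factor $e_0$. Then $|e_j(\omega)|=|\det(e_0,e_j)|\le9k^{-2}$ for all $j$, so $\psi_\omega(v)=v$ for $0\le v\le2\log k-\log9$. A real zero of $f$ is a cut point with $P=0$, so $\omega$ is the center of an arc. The bad range tends to infinity with $k$, while $n$, $s$ and $h$ stay fixed. On the other hand $N(F_k,h)=N(x^3-2y^3,h)$, because $(x,y)\mapsto(x+ky,y)$ permutes the primitive points. The obstruction lies in the coordinates and not in the form, and $T$ is still free.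

## 5. Balanced coordinates: minimizing $\prod\|\ell_jT\|$

We choose $T$ so that the factors cannot all cluster at a real direction. For $T\in SL_2(\mathbb R)$ let $\mathcal M(T)=\prod_j\|\ell_jT\|$.

**Lemma 6.** $\mathcal M$ attains its minimum on $SL_2(\mathbb R)$. For a minimizer $T_0$, with $e_j=\ell_jT_0/\|\ell_jT_0\|$, every real unit vector $\omega$ satisfies
$$\sum_j|e_j(\omega)|^2=\frac n2,\tag{12}$$
$$\psi_\omega(v)\le\frac v2+\frac{\log2}2\qquad(v\ge0).\tag{13}$$

**Step 1 (existence).** We show that $\mathcal M$ is large outside a compact set. Write $T=k_1\,\mathrm{diag}(\lambda,\lambda^{-1})\,k_2$ with rotations $k_1,k_2$ and $\lambda\ge1$, and $\ell_ik_1=(c_i,d_i')$. Then $\|\ell_iT\|^2=|c_i|^2\lambda^2+|d_i'|^2\lambda^{-2}$. Put $\kappa=\min_{i\ne j}|\det(\ell_i,\ell_j)|>0$, $K=\max_i\|\ell_i\|$, $\eta=\kappa/(2K)$. If $|c_i|,|c_j|<\eta$ for some $i\ne j$, then $\kappa\le|c_id_j'-c_jd_i'|<2\eta K=\kappa$, a contradiction. So $|c_i|<\eta$ for at most one $i$. For that $i$ we have $\|\ell_iT\|\ge\|\ell_i\|/\lambda$,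 and all other factors are at least $\eta\lambda$. Hence $\mathcal M(T)\ge c_F\lambda^{n-2}$ with $c_F=\eta^{n-1}\min(\eta,\min_i\|\ell_i\|)>0$. As $n\ge3$, this tends to infinity with $\lambda$. The set of $T$ with $\lambda\le\lambda_0$ is compact and $\mathcal M$ is continuous, so the minimum is attained.

**Step 2 (first variation).** We use that the derivative vanishes at a minimum. For a real unit column $\omega$ let $S=2\omega\omega^T-I$. It is symmetric of trace $0$, so $e^{tS}\in SL_2(\mathbb R)$. Then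
$$\frac d{dt}\Big|_{t=0}\log\|e_je^{tS}\|=\frac12\,\frac d{dt}\Big|_{t=0}\big(e_je^{2tS}e_j^*\big)=e_jSe_j^*=2|e_j(\omega)|^2-1 .$$
Since $\mathcal M(T_0e^{tS})=\mathcal M(T_0)\prod_j\|e_je^{tS}\|$ is minimal at $t=0$, the sum over $j$ is $0$. This is (12).

**Step 3 (slope one half).** By (12) and $|e_j(\omega)|\le1$ we have $\frac n2\le k_\omega(w)e^{-2w}+n-k_\omega(w)$, so $m_\omega(w)\le\min\big(1,\frac1{2(1-e^{-2w})}\big)$. For $v\le\frac12\log2$ this gives $\psi_\omega(v)\le v\le\frac v2+\frac{\log 2}2$. For larger $v$, integrate $1$ up to $\frac12\log2$ and the second bound afterwards. Its antiderivative $\frac14\log(e^{2w}-1)$ vanishes at $\frac12\log2$, so $\psi_\omega(v)\le\frac12\log2+\frac14\log(e^{2v}-1)\le\frac12\log2+\frac v2$. $\square$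

As an illustration take $F=x^n+2y^n$ and $T=\mathrm{diag}(2^{1/(2n)},2^{-1/(2n)})$. The factors are $x-c_jy$ with $c_j^n=-2$, and $e_j=(1,-\zeta_j)/\sqrt2$ with $\zeta_j=c_j/|c_j|$ equally spaced on the unit circle. Then $\sum_j|\cos\varphi-\zeta_j\sin\varphi|^2/2=\frac n2-\cos\varphi\sin\varphi\operatorname{Re}\sum_j\zeta_j=\frac n2$, so these vectors satisfy (12).

From here through Section 9 we fix $T=T_0$, and $a$, $\Lambda$, $G$, $B$ and the arcs are the corresponding ones. Inserting (13) in (9) gives $v_i\ge2(u_i+a-L)-\log2$, and with (8)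
$$u_{i+1}\ge u_i+2(a-L)-\log2 .\tag{14}$$
This is growth, but only additive, and only if $a$ exceeds $L$. For multiplicative growth we need a slope strictly below $\frac12$.

## 6. Discriminant energy and the overlap of clusters

The inequality $|D|\ge1$ says that the $e_j$ repel each other on average. Let $\lambda_{ij}=-\log|\det(e_i,e_j)|\ge0$. By (5),
$$\sum_{i\ne j}\lambda_{ij}\le2n(n-1)a .\tag{15}$$
With $E(v)=\#\{(i,j):i\ne j,\ \lambda_{ij}\ge v\}$ we get $\int_0^\infty E(v)\,dv=\sum_{i\ne j}\lambda_{ij}\le2n^2a$.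

**Lemma 7.** For every real unit $\omega$ and $v\ge0$,
$$\psi_\omega(v)\le0.7+24a+\tfrac38v .\tag{16}$$
For $\varepsilon\ge2/n$ the set $\mathcal V_\varepsilon=\{v\ge0:k_\omega(v)\ge\varepsilon n\text{ for some }\omega\}$ satisfies
$$|\mathcal V_\varepsilon|\le1+4a/\varepsilon^2 .\tag{17}$$

**Step 1 (clusters cost energy).** In the orthonormal basis $\omega,\omega^\perp$ we see $|\det(e_i,e_j)|\le|e_i(\omega)|+|e_j(\omega)|$. If both terms are at most $e^{-w}$, then $\lambda_{ij}\ge w-\log2$. So
$$E(w-\log2)\ge k_\omega(w)(k_\omega(w)-1)\qquad(w\ge\log2).\tag{18}$$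

**Step 2 (Cauchy–Schwarz).** We bound $\psi_\omega(v)=\int_0^vm_\omega$. The part $w\le\log2$ contributes at most $\log2$. Where $k_\omega\ge2$ we have $k_\omega^2\le2k_\omega(k_\omega-1)$, so $m_\omega(w)\le\frac1n\sqrt{2E(w-\log2)}$. Where $k_\omega\le1$ we have $m_\omega\le\frac1n$. Hence
$$\psi_\omega(v)\le\log2+\sqrt v\Big(\frac2{n^2}\int_0^\infty E\Big)^{1/2}+\frac vn\le\log2+2\sqrt{av}+\frac vn .$$
Now $2\sqrt{av}\le24a+\frac v{24}$ and $\frac vn\le\frac v3$, and $\frac1{24}+\frac13=\frac38$. This is (16).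

**Step 3 (measure of $\mathcal V_\varepsilon$).** The set $\mathcal V_\varepsilon$ is an interval starting at $0$ or empty, since $k_\omega$ is nonincreasing. If $v\in\mathcal V_\varepsilon$ and $v\ge\log2$, then for the relevant $\omega$ we have $k_\omega(v)\ge\varepsilon n\ge2$. By (18), $E(v-\log2)\ge\frac12k_\omega(v)^2\ge\frac12\varepsilon^2n^2$. So $|\mathcal V_\varepsilon|\le\log2+2n^2a/(\frac12\varepsilon^2n^2)\le1+4a/\varepsilon^2$. $\square$

The constant $24a$ in (16) is expensive. To do better we show that most arcs have a small cluster at their center once the scale is finer than the arc. For $\varepsilon\ge2/n$ let $\Sigma_I=\{v\ge w_I:m_I(v)\ge\varepsilon\}$. As $m_I$ is nonincreasing, this is empty or an interval starting at $w_I$. Let $\ell_I(\varepsilon)$ be its length, finite by (17). Then $m_I(v)<\varepsilon$ for $v>w_I+\ell_I(\varepsilon)$.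

**Lemma 8.** For $\varepsilon\ge2/n$,
$$\sum_I\ell_I(\varepsilon)\le\frac9\varepsilon\Big(1+\frac{4a}{\varepsilon^2}\Big).\tag{19}$$

Proof. Since $\Sigma_I\subset\mathcal V_\varepsilon$, by (17) it suffices that each $v$ lies in at most $9/\varepsilon$ of the $\Sigma_I$. Let $\eta=e^{-v}$. If $v\in\Sigma_I$, then $\eta\le|I|\le\pi/8$, and $|e_j(\omega_I)|\le\eta$ for at least $\varepsilon n$ indices $j$.

Fix $j$ and consider the arcs $I$ with $v\in\Sigma_I$ and $|e_j(\omega_I)|\le\eta$. For two of them let $t=\varphi_{I'}-\varphi_I$ modulo $\pi$ with $|t|\le\pi/2$. Up to sign, $e_j(\omega_{I'})=e_j(\omega_I)\cos t+e_j(\omega_I^\perp)\sin t$, and $|e_j(\omega_I^\perp)|\ge\sqrt{1-\eta^2}$. So $|\sin t|\sqrt{1-\eta^2}\le2\eta$. As $\eta\le\pi/8$, the root is at least $0.919$, and $|t|\le\frac\pi2|\sin t|\le3.5\eta$. Hence all these centers lie in one arc of length $7\eta$. Each of these $I$ contains a subarc of length $\eta$ with endpoint at its center, because $\eta\le|I|$. The subarcs have disjoint interiors and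 lie in a set of measure at most $9\eta$. So there are at most $9$ such $I$ for each $j$. Counting pairs $(I,j)$ in two ways gives $\#\{I:v\in\Sigma_I\}\cdot\varepsilon n\le9n$. $\square$

## 7. Very large solutions through the Thue–Siegel principle

The growth arguments will reach up to solutions of logarithmic size about $nB$. Beyond that we use Diophantine approximation.

**Lemma 9.** There is an absolute $C_2\ge200$ such that for every irreducible integral form $F$ of degree $n\ge3$ with $\rho$ real roots (no sparsity assumed), the number of primitive solutions of $|F|\le h$ with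
$$\log\max(|x|,|y|)\ge C_2(\log M(F)+n+\log H)$$
is $\ll\rho$.

We show that $C_2=4400$ works. Interchanging $x$ and $y$ changes neither $M$, $|D|$ nor $\rho$, so it suffices to count solutions with $|x|\le y$. Write $f=a_*\prod(X-\alpha_j)$, $M=M(F)$, $\theta=x/y$, and let $\alpha$ be a root nearest to $\theta$.

**Step 1 (roots are simple in a quantitative sense).** We bound $f'(\alpha)$ from below. We have $1\le|D|=|a_*|^{n-2}\prod_j|f'(\alpha_j)|$, and by (1) $|f'(\alpha_j)|\le n2^nM\max(1,|\alpha_j|)^{n-1}$. Since $\prod_j\max(1,|\alpha_j|)=M/|a_*|$ and $|a_*|\ge1$,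
$$|f'(\alpha)|\ge\frac1{|a_*|^{n-2}(n2^nM)^{n-1}(M/|a_*|)^{n-1}}\ge(n2^n)^{-n}M^{-2n}.\tag{20}$$

**Step 2 (solutions are good approximations).** By the choice of $\alpha$, $|\alpha-\alpha_j|\le|\alpha-\theta|+|\theta-\alpha_j|\le2|\theta-\alpha_j|$. So $h\ge|F(x,y)|\ge y^n|\theta-\alpha|\,|f'(\alpha)|\,2^{-(n-1)}$, that is, $|\theta-\alpha|\le Qy^{-n}$ with
$$\log Q\le n\log H+n\log2+n\log n+n^2\log2+2n\log M\le n\log H+3n^2+2n\log M .$$
The right side is at most $3n(\log H+n+\log M)\le\frac{3n}{C_2}\log y\le0.05\,n\log y$. Hence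
$$|\theta-\alpha|\le y^{-0.95n}.\tag{21}$$

**Step 3 ($\alpha$ is real).** This is where $\rho$ enters. Suppose $\alpha$ is not real. Then $\bar\alpha$ is another root and $|\alpha-\bar\alpha|\le2|\theta-\alpha|\le2y^{-0.95n}$. Also $|\alpha|\le|\theta|+1\le2$, so $|\alpha-\alpha_j|\le4\max(1,|\alpha_j|)$ and $|f'(\alpha)|\le|\alpha-\bar\alpha|\,4^nM$. With (20), $|\alpha-\bar\alpha|\ge4^{-n}(n2^n)^{-n}M^{-3n}$. Together,
$$0.95\,n\log y\le\log2+n\log4+n\log n+n^2\log2+3n\log M\le3n(n+\log M),$$
which contradicts $\log y\ge4400(n+\log M)$.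

**Step 4 (a gap).** Fix a real root $\alpha$ and let $y_1\le\dots\le y_k$ belong to the solutions attached to it. For consecutive ones $\frac1{y_iy_{i+1}}\le|\theta_i-\theta_{i+1}|\le2y_i^{-0.95n}$. So
$$y_{i+1}\ge\tfrac12y_i^{0.95n-1}\ge y_i^{0.55n},\tag{22}$$
because $0.4n-1\ge0.2\ge\log2/\log y_i$.

**Step 5 (the principle).** We bound $y_k$ in terms of $y_1$. Take $a_0=0.05$, $b_0=0.06$, $t=\sqrt{2/(n+a_0^2)}$, $\tau=b_0t$. Then $2-nt^2=a_0^2t^2$, so $\sqrt{2-nt^2}=a_0t<\tau<t$, and the data of the principle are as follows.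

- $\lambda=\sqrt{2(n+a_0^2)}/0.94\le0.87n$: at $n=3$ this reads $2.607\le2.61$, and $\lambda/n$ decreases in $n$.
- $A_1=400(\log M(\alpha)+\frac n2)$ with $M(\alpha)\le M$.
- $\delta=\frac{2(b_0^2-a_0^2)}{(n+a_0^2)(n-1)}=\frac{0.0022}{(n+0.0025)(n-1)}\ge\frac{0.0022}{n^2}$.

Now $\log4+A_1\le400\log M+201n\le400(\log M+n)$, so $\log y_i\ge4400(\log M+n)\ge11(\log4+A_1)$. Hence $0.08\,n\log y_i\ge0.88n(\log4+A_1)>0.87n(\log4+A_1)$, so
$$0.95\,n\log y_i>0.87\,n(\log4+A_1+\log y_i)\ge\lambda(\log4+A_1+\log y_i).$$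
By (21) every $x_i/y_i$ satisfies the hypothesis of the principle. Applying it to the first and the last solution, and then (22),
$$(0.55n)^{k-1}\log y_1\le\log y_k\le455n^2\cdot2\log y_1,\qquad k-1\le\frac{\log910+2\log n}{\log n+\log0.55}.$$
The last quotient decreases in $n$ and is at most $18.1$ at $n=3$. So each real root carries $O(1)$ solutions, and the total is $\ll\rho$. $\square$

## 8. Forms with $n\le n_0$ or $s\ge\sqrt n$

Fix an absolute $n_0\ge100$ such that for all $n>n_0$
$$0.52n^{1/10}-1\ge n^{1/20},\quad n^{1/20}-1-3n^{1/100}\ge n^{1/25},\quad\tfrac{\sqrt n}4-1\ge n^{1/3},\quad n^{-1/10}\ge\tfrac2n .$$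
Such $n_0$ exists, because in each inequality the left side eventually dominates. In this section and the next we assume Case A: $n\le n_0$ or $s\ge\sqrt n$. Section 10 treats the rest. Put $C_3=2C_2+1$.

**Proposition 10.** In Case A, all solutions other than those with $u<400B$ number $\ll s$. The solutions with $u<400B$ number $\ll s$ if $a\ge2L$, and $\ll sL+H^2$ if $a<2L$. In particular $N(F,h)\ll H^2+s(1+\log H)\ll s\,h^{2/n}$ in Case A.

**Step 1 (very large: $u\ge C_3nB$).** We pass to a form with controlled Mahler measure and use Lemma 9. Let $E_1,E_2$ be a reduced basis of $\Lambda$, so $|E_1|\le|E_2|$ and $|E_1||E_2|\le2/\sqrt3$. Put $F^*(x,y)=G(xE_1+yE_2)=F(xT_0E_1+yT_0E_2)$. As $T_0E_1,T_0E_2$ is a basis of $\mathbb Z^2$, $F^*$ is $GL_2(\mathbb Z)$-equivalent to $F$. So it is an irreducible integral form with the same number of real roots, at most $2s$, and primitive $z=xE_1+yE_2$ correspond to primitive $(x,y)$. By (4), $1\le|F^*(1,0)|=|G(E_1)|\le e^{na}|E_1|^n$. So $|E_1|\ge e^{-a}$ and $|E_2|\le1.2e^a$.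 Thus
$$M(F^*)=e^{na}\prod_j\max(|e_j(E_1)|,|e_j(E_2)|)\le e^{na}(1.2e^a)^n,\qquad\log M(F^*)\le2na+0.2n .$$
Also $|z|\le2|E_2|\max(|x|,|y|)\le2.4e^a\max(|x|,|y|)$. Since $a+1\le nB$,
$$\log\max(|x|,|y|)\ge u-a-1\ge(C_3-1)nB=2C_2nB\ge C_2(\log M(F^*)+n+\log H).$$
By Lemma 9 there are $\ll s$ such solutions. From now on every list contains only solutions with $u<C_3nB$.

**Step 2 (medium: $400B\le u<C_3nB$, geometric growth).** By (9) and (16), $u_i\le L-a+0.7+24a+\frac38v_i\le24B+\frac38v_i$ whenever $z_{i+1}$ is in the list. For medium $u_i$ we have $24B\le0.06u_i$. So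
$$v_i\ge2.5u_i,\qquad u_{i+1}\ge v_i-u_i\ge1.5u_i .\tag{23}$$
Hence each arc has $\ll\log(2n)$ medium solutions. If $n\le n_0$ the total is $\ll s$.

**Step 3 (medium, $n>n_0$ and $s\ge\sqrt n$).** We must remove $\log n$. Take $\varepsilon=n^{-1/10}\ge2/n$. Since $B\ge a+3$, we have $1+4a/\varepsilon^2\le4B/\varepsilon^2$. By (19) at most $36\varepsilon^{-3}=36n^{3/10}$ arcs have $\ell_I(\varepsilon)\ge B$. By Step 2 they contribute $\ll n^{3/10}\log n\ll\sqrt n\le s$. This is the point where $s\ge\sqrt n$ is used.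

Consider an arc with $\ell_I(\varepsilon)<B$. Let $i_0$ be its first medium index, and let $i\ge i_0+2$ with $z_{i+1}$ in the list. By (8) and (23),
$$w_I\le v_{i_0}\le u_{i_0}+u_{i_0+1}\le\tfrac53u_{i_0+1}\le\tfrac{10}9u_i .$$
So $v^*:=w_I+\ell_I(\varepsilon)\le\frac{10}9u_i+\frac1{400}u_i\le1.12u_i<v_i$, and $m_I<\varepsilon$ beyond $v^*$. By (9) and (16),
$$u_i\le L-a+\psi_I(v^*)+\varepsilon v_i\le24B+\tfrac38\cdot1.12\,u_i+\varepsilon v_i\le0.48u_i+\varepsilon v_i .$$
Hence $v_i\ge0.52n^{1/10}u_i$ and $u_{i+1}\ge(0.52n^{1/10}-1)u_i\ge n^{1/20}u_i$. The medium $u$ lie in a range of ratio at most $C_3n$, so such an arc has $O(1)$ medium solutions. The total over all arcs is $\ll s$.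

**Step 4 (small: $u<400B$, with $a\ge2L$).** Here additive growth is enough. We have $a\ge6$, and by (14) consecutive $u_i$ differ by at least $2(a-L)-\log2\ge a-0.7\ge0.88a$. For $i\ge2$, $0\le u_i<400B\le600a$. So there are $O(1)$ small solutions per arc and $\ll s$ in total.

**Step 5 (small, with $a<2L$).** Now the number of levels is controlled, since $400B\le1200L$. By (11) with $Y=1200L$, arc $I$ has at most
$$1200L+2+9\int_I\mathcal R^2\,d\varphi\tag{24}$$
small solutions. Summing and using (10), the total is $\ll sL+H^2$. $\square$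

## 9. Removing the logarithm when $n\le n_0$ or $s\ge\sqrt n$

**Proposition 11.** In Case A, $N(F,h)\ll s+H^2$.

By Proposition 10 only the term $sL$ from the small solutions with $a<2L$ has to be improved.

**Step 1 (easy ranges).** If $n\le n_0$, then $s\le n_0$ and $sL\ll L\ll H^2$. If $L\ge n^{1/100}$, then $sL\le nL\le L^{101}\ll H^2$, because $H=e^{L-3}$. There remains: $n>n_0$, $s\ge\sqrt n$, $L<n^{1/100}$, $a<2L$. Put $\varepsilon=n^{-1/20}\ge2/n$.

**Step 2 (arcs with $\ell_I(\varepsilon)\ge1$).** There are few of them: by (19) their number is $\ll L\varepsilon^{-3}=Ln^{3/20}$. By (24) and (10) they contribute $\ll H^2+L^2n^{3/20}\ll H^2+n^{17/100}\ll H^2+s$.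

**Step 3 (arcs with $\ell_I(\varepsilon)<1$: a threshold).** The idea is to pay for all solutions below a threshold $Q$ at once with a single sector count. For $v\ge w_I$ we have $\psi_I(v)\le\psi_I(w_I)+1+\varepsilon(v-w_I)$, because $m_I\le1$ on an interval of length less than $1$ after $w_I$ and $m_I<\varepsilon$ afterwards. Put $Q=L-a+\psi_I(w_I)+1$. By (9),
$$u_i\le Q+\varepsilon(v_i-w_I)\quad\text{if }z_{i+1}\text{ exists.}\tag{25}$$

**Step 4 (solutions with $u<Q+1$).** The sector count gives at most $1+e^{2Q+2}|I|$ of them, and we compare this with the area. For $\varphi\in I$, $|e_j(\omega_\varphi)|\le|e_j(\omega_I)|+|I|\le2\max(|e_j(\omega_I)|,e^{-w_I})$. So by (4) and (6), $P(\varphi)^{1/n}\le2e^{a-\psi_I(w_I)}$, and $\mathcal R(\varphi)\ge\frac12He^{-a+\psi_I(w_I)}=\frac12e^{Q-4}$. Thus $e^{2Q+2}|I|\le4e^{10}\int_I\mathcal R^2\,d\varphi$. Summing over $I$ with (10) gives $\ll s+H^2$.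

**Step 5 (small solutions with $\xi_i:=u_i-Q\ge1$).** These grow fast. If the next one exists, (25) gives $v_i\ge w_I+\xi_i/\varepsilon$, and then (8) gives $u_{i+1}\ge w_I+\xi_i/\varepsilon-u_i$, that is,
$$\xi_{i+1}\ge(\varepsilon^{-1}-1)\xi_i+(w_I-2Q).\tag{26}$$
By (13), $2Q\le2L-2a+w_I+\log2+2$. So, with $a\ge0$ and $L\ge3$, $w_I-2Q\ge-2L-\log2-2\ge-3L$. As $\xi_i\ge1$ and $L<n^{1/100}$, $\xi_{i+1}\ge(n^{1/20}-1-3n^{1/100})\xi_i\ge n^{1/25}\xi_i$. On the other hand $Q\ge L-a\ge-L$ and $u_i<1200L$, so $\xi_i\le1201L\le1201n^{1/100}$. Hence there are $O(1)$ such solutions per arc and $\ll s$ in total. $\square$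

## 10. Very sparse forms: $n>n_0$ and $s<\sqrt n$

If $s<\sqrt n$ we cannot afford $n^{3/10}\log n$ exceptional solutions, as Step 3 of Section 8 would produce. But now sparsity itself keeps the roots away from the real directions. Put
$$\nu=\frac n{s+1}\ge\frac{\sqrt n}2\ge5 .$$
The letters $I,J_i,u,v,\xi,\psi,m,t,\tau$ receive new local meanings in this section.

**Lemma 12.** Let $g$ be a real polynomial of degree $n$ with at most $s+1$ terms and $g(0)\ne0$. For $0<\beta<\pi$, $g$ has at most $n\beta/\pi+s+1$ zeros with $|\arg z|\le\beta$, counted with multiplicity. Consequently, for $\theta_0>0$ and $0<\sigma<1$, at most $n\sigma/2+s+1$ zeros satisfy $|z-\theta_0|\le\sigma\theta_0$.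

For $X^n-1$ the exact number is $1+2\lfloor n\beta/2\pi\rfloor\le n\beta/\pi+1$, so the main term is the right one.

Proof. Let $\beta'\in(\beta,\pi)$ be close to $\beta$, with no zeros on $\arg z=\pm\beta'$. For $\gamma\not\equiv0\pmod\pi$, $\operatorname{Im}(e^{-i\gamma}g(re^{\pm i\beta'}))$ is a real polynomial in $r$ with at most $s+1$ terms and constant term $-g(0)\sin\gamma\ne0$. By Descartes it has at most $s$ positive zeros. Suppose a continuous argument of $g$ changed by more than $(s+1)\pi$ along a segment of one of the rays. Then for every $\gamma$ it would take values congruent to $\gamma$ modulo $\pi$ at $s+1$ or more points of the segment, a contradiction. So the change on each ray segment is at most $(s+1)\pi$. On the arcs $|z|=R\to\infty$ and $|z|=r_0\to0$ (with $|\arg z|\le\beta'$) the changes tend to $2\beta'n$ and $0$. The argument principle gives at most $\frac1{2\pi}(2\beta'n+2(s+1)\pi)$ zeros, and we let $\beta'\to\beta$. For the last claim, zeros in that disc have $|\arg z|\le\arcsin\sigma\le\pi\sigma/2$.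 $\square$

**Proposition 13.** If $n>n_0$ and $s<\sqrt n$, then $N(F,h)\ll s+H^2$.

**Step 1 (breakpoints).** We locate the ratios $|x/y|$ where no single monomial dominates. Let $\mu(t)=\max_i(\log|a_i|+d_it)$. It is convex and piecewise linear, with slopes among the $d_i$, from $0$ to $n$. So it has breakpoints $\tau_1<\dots<\tau_q$ with $1\le q\le s$. For $x^3-2y^3$ we have $\mu(t)=\max(\log2,3t)$, with the one breakpoint $\frac13\log2$, the logarithm of the modulus of the roots. There are $O(1)$ primitive pairs with $xy=0$. Otherwise put $\theta=x/y$ and $t=\log|\theta|$.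

**Step 2 ($t$ at distance at least $\log6$ from all breakpoints).** One monomial dominates here. Let $i$ be the maximizing index at $t$. Then $\mu(t')=\mu(t)+d_i(t'-t)$ for $|t'-t|\le\log6$. From $\log|a_j|+d_jt'\le\mu(t')$ at $t'=t\pm\log6$ we get $\log|a_j|+d_jt\le\mu(t)-|d_j-d_i|\log6$ for $j\ne i$. Hence
$$|F(x,y)|\ge\Big(1-2\sum_{k\ge1}6^{-k}\Big)\max_j|a_jx^{d_j}y^{n-d_j}|\ge0.6\max(|x|,|y|)^n,$$
the last because $|a_0|,|a_s|\ge1$. So $\max(|x|,|y|)\le2H$, and there are $\ll H^2$ such solutions.

**Step 3 (rescaling near a breakpoint).** The remaining $t$ satisfy $|t-\tau_l|<\log6$ for some $l$. Assigning each such $t$ to a nearest breakpoint covers them by disjoint intervals $\mathcal Z_l\subset(\tau_l-\log6,\tau_l+\log6)$. Fix $l$ and the sign of $\theta$. We may assume $\theta>0$ (else replace $x$ by $-x$, which keeps all $|a_i|$) and $y>0$. Write $\tau=\tau_l$, $X=xe^{-\tau/2}$, $Y=ye^{\tau/2}>0$, $\vartheta=X/Y\in(\frac16,6)$. Then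
$$F(x,y)=Y^ng(\vartheta),\quad g(\vartheta)=\sum_ig_i\vartheta^{d_i},\quad g_i=a_ie^{\tau(d_i-n/2)},\quad e^{nb}:=\max_i|g_i|,\quad b\ge\tfrac{|\tau|}2\ge0 .\tag{27}$$
The bound for $b$ comes from $i=0$ and $i=s$.

**Step 4 (monotone intervals and repulsion).** There are at most $2s$ pairs (zone, sign). Since $g(\vartheta)=e^{-n\tau/2}f(e^\tau\vartheta)$, we divide further at the nonzero real zeros of $ff'$. By Descartes there are at most $2s+2(s-1)$ of them, because $f'$ has at most $s$ terms. In total, over all $l$ and signs, we obtain at most $6s$ intervals $I\subset[\frac16,6]$, which we close, with $|g|$ monotone on each. Assign each solution to one interval. Let $\vartheta_0$ be the endpoint of $I$ where $|g|$ is smaller, and order the solutions in $I$ by $u=\log Y$: $u_1\le u_2\le\dots$. Let $J_i=\{\vartheta\in I:|g(\vartheta)|\le(H/Y_i)^n\}$. This is an interval with endpoint $\vartheta_0$ that contains $\vartheta_j$ for all $j\ge i$. Since $\vartheta-\vartheta'=(xy'-x'y)/(YY')$, if $z_{i+1}$ exists then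 $|J_i|>0$ and
$$v_i:=\log\frac1{|J_i|}\le u_i+u_{i+1}.\tag{28}$$

**Step 5 (closeness).** Suppose $z_{i+1}$ exists, and let $J=J_i$, $\ell=|J|$, $v=v_i$. We first show, for $\beta\in\mathbb C$ and $d=|\vartheta_0-\beta|$,
$$\frac1\ell\int_J\log|\vartheta-\beta|\,d\vartheta\ge\log\max(\ell,d)-2.4 .\tag{29}$$
If $d\ge2\ell$, then $|\vartheta-\beta|\ge d/2$ on $J$. If $d<2\ell$, then $|\vartheta-\beta|\ge|\vartheta-\operatorname{Re}\beta|$ and the mean is at least $\log(\ell/2)-1$ by (2), while $\log\max(\ell,d)\le\log\ell+\log2$.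

Let $\beta_j$ be the roots of $g$ and $d_j'=|\vartheta_0-\beta_j|$. We use three inequalities.

- $\max(\ell,d)\ge\max(1,d)\min(1,\max(\ell,d))$: there is equality if $\max(\ell,d)\le1$, and otherwise $\max(\ell,d)\ge\max(1,d)$.
- $\max(1,d_j')\ge\max(1,|\beta_j|)/7$, because $|\beta_j|\le d_j'+6$.
- $M(g)\ge2^{-n}e^{nb}$, by (1).

Since $\log|g|\le n(\log H-u_i)$ on $J$, summing (29) over the roots gives
$$\log H-u_i\ge\frac1{n\ell}\int_J\log|g|\ge b-\log2-2.4-\log7-\psi(v),\qquad\psi(v)=\frac1n\sum_j\min\Big(v^+,\log^+\frac1{d_j'}\Big).$$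
Now $\psi(v)=\int_0^{v^+}m(w)\,dw$ with $m(w)=\frac1n\#\{j:d_j'\le e^{-w}\}\le1$. For $w>\log6$ apply Lemma 12 with $\theta_0=\vartheta_0\ge\frac16$ and $\sigma=e^{-w}/\vartheta_0\le6e^{-w}<1$. It gives $m(w)\le3e^{-w}+\frac1\nu$. So $\psi(v)\le\log6+\frac12+v^+/\nu\le3+v^+/\nu$. Since $\log2+2.4+\log7+3<9$, with
$$L'=\log H+9,\qquad\xi_i=u_i+b-L'$$
we get $\xi_i\le v_i^+/\nu$. Hence, if $\xi_i>0$ and $z_{i+1}$ exists,
$$v_i\ge\nu\xi_i,\qquad\xi_{i+1}\ge(\nu-1)\xi_i+2b-2L',\tag{30}$$
the second because (28) gives $\xi_{i+1}\ge v_i-u_i+b-L'=v_i-\xi_i+2b-2L'$. The slope is now $1/\nu$.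

**Step 6 ($\xi\le1$: a box).** Then $Y\le e^{10}He^{-b}$. By (27), $|y|=Ye^{-\tau/2}\le e^{10}H$ and $|x|=\vartheta Ye^{\tau/2}\le6e^{10}H$. In total, over all intervals, there are $\ll H^2$ such solutions.

**Step 7 ($1<\xi<W+1$ with $W=\max(1,4L'/\nu)$: levels).** For an integer $U\ge1$ consider the solutions in $I$ with $\xi\in[U,U+1)$. If there are at least two, their $\vartheta$'s lie in the interval $J_i$ of the first one, and $|J_i|\le e^{-\nu U}$ by (30). They differ pairwise by at least $e^{-2(L'-b+U+1)}$. As $b\ge0$, their number is at most $1+e^{20}H^2e^{-(\nu-2)U}$. Since $\nu\ge5$, summing over $U\le W+1$ and over the intervals gives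
$$\ll s(1+L'/\nu)+sH^2e^{-\nu}\ll s+L'+H^2\ll s+H^2 .$$
Here $sL'/\nu=s(s+1)L'/n\le2L'$, because $s^2<n$, and $se^{-\nu}\le\sqrt n\,e^{-\sqrt n/2}\ll1$.

**Step 8 ($W+1\le\xi<C_3n(b+L')$: fast growth).** As before $C_3=2C_2+1$. Here $2L'\le\frac\nu2W\le\frac\nu2\xi_i$, so (30) gives $\xi_{i+1}\ge(\frac\nu2-1)\xi_i+2b$. As $\frac\nu2-1\ge\frac\nu4$, the second such $\xi$ is at least $\frac\nu4W+2b\ge L'+2b$. Each step multiplies $\xi$ by at least $\frac\nu2-1\ge\frac{\sqrt n}4-1\ge n^{1/3}$. So from $L'+2b$ to $C_3n(b+L')$ there are $O(1)$ steps. Each $I$ has $O(1)$ such solutions, and the total is $\ll s$.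

**Step 9 ($\xi\ge C_3n(b+L')$: very large).** We check the hypothesis of Lemma 9. We have
$$\log|y|=u-\tfrac\tau2=\xi-b+L'-\tfrac\tau2\ge\xi-2b\ge(C_3-1)n(b+L')=2C_2n(b+L').$$
By (27), $|a_i|\le e^{nb+n|\tau|/2}\le e^{2nb}$, so $\log M(F)\le\log(n+1)+2nb$ by (1). As $L'\ge9+\log H$, we get $\log|y|\ge C_2(\log M(F)+n+\log H)$. Since $F$ has at most $2s$ real roots, Lemma 9 gives $\ll s$ such solutions in total. $\square$

## 11. The bounds for $N$ and $N^{\rm tot}$

**Step 1 (the main bound).** Either $n\le n_0$ or $s\ge\sqrt n$, and Proposition 11 applies, or $n>n_0$ and $s<\sqrt n$, and Proposition 13 applies. In all cases $N(F,h)\ll s+H^2=s+h^{2/n}$, which is (3). Since $s\ge1$ and $H\ge1$, $s+H^2\le2sH^2$, so $N(F,h)\le2C\,s\,h^{2/n}$ and the conjecture of Mueller and Schmidt is true. For the conjecture alone, Propositions 10 and 13 suffice.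

**Step 2 (all solutions, part (a)).** A nonzero solution is $d$ times a primitive point, and $1\le d\le H$ because $|F|\ge1$ at primitive points. So
$$N^{\rm tot}(F,h)\le1+\sum_{d\le H}N(F,\lfloor h/d^n\rfloor)\ll1+\sum_{d\le H}\Big(s+\frac{H^2}{d^2}\Big)\ll sH+H^2 .$$

**Step 3 (sharpness, part (b)).** The upper bounds are (3) and (a). For the lower bounds use Proposition 2. The form $F_1$ gives $N\ge2s$ and $N^{\rm tot}\ge2s\lfloor H\rfloor\ge sH$. The form $F_2$ gives $N^{\rm tot}\ge N\ge H^2/32$. The larger of the two values bounds each maximum from below, so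
$$\max_FN(F,h)\asymp s+h^{2/n},\qquad\max_FN^{\rm tot}(F,h)\asymp s\,h^{1/n}+h^{2/n},$$
with absolute constants. This completes the proof of Theorem 1. $\blacksquare$
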